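# The sum $\sum(3k+1)\dfrac{(1/2)_k^5}{(1)_k^3(5/4)_k^2}$, truncated at $(p^2-1)/2$, modulo $p^6$

## The guess $\Sigma(P)\approx P$, tested at $P=3,5,7,9$

For a complex number $a$ put $(a)_0=1$ and $(a)_k=a(a+1)\cdots(a+k-1)$ for $k\ge1$; so $(1)_k=k!$. For a prime $p$ let $v_p$ be the $p$-adic valuation on $\mathbb Q$ and $\mathbb Z_{(p)}$ the ring of rational numbers with denominator prime to $p$. For rational $x,y$, the congruence $x\equiv y\pmod{p^c}$ means $(x-y)/p^c\in\mathbb Z_{(p)}$. For an odd integer $P\ge1$ put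
$$\Sigma(P)=\sum_{k=0}^{(P-1)/2}(3k+1)\frac{(\frac12)_k^5}{(1)_k^3(\frac54)_k^2}.$$

The paper "New q-supercongruences from Rahman's and Gasper and Rahman's transformations" (http://math.ecnu.edu.cn/~jwguo/maths/ytxie-2nd.pdf) contains the conjecture that $\Sigma(p^2)\equiv p^2\pmod{p^6}$ for every prime $p\equiv3\pmod4$. Is this true?

The first guess is yes, and for a reason that ignores the square: truncated at $(P-1)/2$, the sum should simply return $P$, to high accuracy, for every prime power $P$. Let us test this. The quotient of consecutive terms is $\frac{3k+4}{3k+1}\cdot\frac{(k+1/2)^5}{(k+1)^3(k+5/4)^2}$, and the terms for $k=0,\dots,4$ are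
$$1,\quad\frac2{25},\quad\frac{21}{800},\quad\frac{625}{48672},\quad\frac{2100875}{2^{13}\cdot9\cdot13\cdot17^2}.$$

For $P=3$ we get $\Sigma(3)=\frac{27}{25}$. This is $0$ modulo $27$, and not $3$ modulo $9$. For $P=5$ we get $\Sigma(5)=\frac{800+64+21}{800}=\frac{177}{160}$, which is not even $5$-integral. For $P=7$,
$$\Sigma(7)=\frac{177}{160}+\frac{625}{48672}=\frac{177\cdot1521+625\cdot5}{243360}=\frac{272342}{243360}=7^3\cdot\frac{397}{121680},$$
again divisible by the cube of the prime. So the general guess fails already for $P=p$, and the prime $5\equiv1\pmod4$ misbehaves.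

Now $P=9$. Over the common denominator $2^{13}\cdot9\cdot25\cdot13^2\cdot17^2=90023731200$ the five numerators are
$$90023731200,\quad 7201898496,\quad 2363122944,\quad 1156000000,\quad 682784375,$$
with total $101427537015=405\cdot250438363$. Since $90023731200=45\cdot2000527360$, we have $\Sigma(9)=9\cdot\frac{250438363}{2000527360}$ and
$$\Sigma(9)-9=-9\cdot\frac{1750088997}{2000527360}=-3^6\cdot\frac{21606037}{2000527360},$$
because $1750088997=81\cdot21606037$. Both $21606037$ and $2000527360$ have digit sum $25$, so neither is divisible by $3$. At $P=9$ the guess survives, with accuracy exactly $3^6$. Here is what we shall prove.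

**Theorem A.** For every prime $p\equiv3\pmod4$,
$$\sum_{k=0}^{(p^2-1)/2}(3k+1)\frac{(1/2)_k^5}{(1)_k^3(5/4)_k^2}\equiv p^2\pmod{p^6}.$$
For $p=3$ the difference of the two sides has $3$-adic valuation exactly $6$, so the exponent $6$ cannot be improved uniformly in $p$.

**Theorem B.** Let $p\equiv3\pmod4$, $p\ge7$, $r\ge1$, $P=p^{2r}$. For $M=(P-1)/2$ and for $M=P-1$,
$$\sum_{k=0}^{M}(3k+1)\frac{(1/2)_k^5}{(1)_k^3(5/4)_k^2}\equiv p^{2r}\pmod{p^{2r+4}}.$$

So the conjecture is true. The case $p=3$ of Theorem A, including the sharpness, was just verified. **From now on $p\equiv3\pmod4$ and $p\ge7$.** Theorem B is not used for Theorem A and comes last. We write $h=\frac{p-1}2$, which is odd, and $H_m^{(k)}=\sum_{i=1}^mi^{-k}$.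

## A family with $x+y+z=0$ that can be summed

The sum has no useful closed form by itself, so we put parameters into its Pochhammer symbols. For $x+y+z=0$ let
$$u_k(\sigma;x,y,z,w)=(3(k+\sigma)+1)\prod_{\xi\in\{x,y,z\}}\frac{(\frac12+\sigma+\xi)_k}{(1+\sigma-2\xi)_k}\cdot\frac{(\frac12+\sigma+w)_k(\frac12+\sigma-w)_k}{(\frac54+\sigma+\frac w2)_k(\frac54+\sigma-\frac w2)_k}.$$
This is symmetric in $x,y,z$ and even in $w$, and $\Sigma(P)=\sum_{k\le(P-1)/2}u_k(0;0,0,0,0)$. The parameter $\sigma$ records a shift of the starting point. Since $(a)_{L+d}=(a)_L(a+L)_d$,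
$$u_{L+d}(\sigma;\cdot)=\pi\cdot u_d(\sigma+L;\cdot),\tag{1}$$
where $\pi$ is the quotient of Pochhammer products of length $L$ occurring in $u_L(\sigma;\cdot)$, without the linear factor. We abbreviate $u_k(x,y,z,w)=u_k(0;x,y,z,w)$.

**Lemma 1.** For $N\ge0$, $x=-N-\frac12$ and $z=N+\frac12-y$, with $y,w$ indeterminates,
$$\sum_{k=0}^Nu_k(x,y,z,w)=\frac{(2N+1)!}{(1-2y)_{2N}}\cdot\frac{(\frac34-y+\frac w2)_N(\frac34-y-\frac w2)_N}{(\frac54+\frac w2)_N(\frac54-\frac w2)_N}.$$

For $N=0$ both sides are $1$. For $N=1$ we have $x=-\frac32$, $z=\frac32-y$ and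
$$u_1=4\cdot\frac{-1}{4}\cdot\frac{(\frac12+y)(2-y)}{(1-2y)(2y-2)}\cdot\frac{\frac14-w^2}{\frac{25}{16}-\frac{w^2}4}=\frac{(\frac12+y)(2-y)}{(1-2y)(2-2y)}\cdot\frac{4(1-4w^2)}{25-4w^2}.$$
Multiplied by $(1-2y)(2-2y)(25-4w^2)$, the left side becomes
$$(2-6y+4y^2)(25-4w^2)+(4+6y-4y^2)(1-4w^2)=54-144y+96y^2-24w^2=6\big((3-4y)^2-4w^2\big),$$
and so does the right side. After clearing denominators, both sides are symmetric under $y\leftrightarrow z$, and this is what the general proof exploits.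

*Proof.* Induction on $N$; let $N\ge1$ and assume the lemma for smaller values.

**Step 1: reduce to finitely many values of $y$.** Here $\frac12+x=-N$, $1-2x=2N+2$, $1-2z=2y-2N$, and $(2y-2N)_k=(-1)^k\prod_{i=2N-k+1}^{2N}(i-2y)$. Hence
$$\frac{(1-2y)_{2N}}{(1-2y)_k(1-2z)_k}=(-1)^k\prod_{i=k+1}^{2N-k}(i-2y)\qquad(0\le k\le N).$$
The $k$-th term on the left, times $(1-2y)_{2N}$, is therefore a polynomial in $y$ over $\mathbb Q(w)$ of degree at most $(2N-2k)+2k=2N$. The right side times $(1-2y)_{2N}$ also has degree at most $2N$. Both are invariant under $y\mapsto z=N+\frac12-y$. Indeed the sum is symmetric in $y,z$; $(1-2z)_{2N}=(2y-2N)_{2N}=(1-2y)_{2N}$; and reversing the order of factors gives $(\frac34-z+\frac w2)_N=(-1)^N(\frac34-y-\frac w2)_N$. A polynomial invariant under $y\mapsto c-y$ is an even polynomial in $y-\frac c2$, hence a polynomial in $y(c-y)$. So both are polynomials of degree $\le N$ in $t=y(N+\frac12-y)$, and it suffices to compare them at $N+1$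 values of $t$.

**Step 2: $N$ values from the induction hypothesis.** Take $y=-(i+\frac12)$ with $0\le i\le N-1$. Then $t=-(i+\frac12)(N+1+i)$; these are distinct and negative. Also $(1-2y)_{2N}=(2i+2)_{2N}\ne0$, and no denominator of the sum vanishes, since $1-2z=-(2N+2i+1)$ and $k\le N$. As $(\frac12+y)_k=(-i)_k$, the sum stops at $k=i$. By symmetry in $x,y$ it is the sum of the lemma for $i$ in place of $N$, with "$y$" equal to $-(N+\frac12)$. By induction it equals
$$\frac{(2i+1)!}{(2N+2)_{2i}}\prod_\pm\frac{(\frac54+N\pm\frac w2)_i}{(\frac54\pm\frac w2)_i}=\frac{(2i+1)!\,(2N+1)!}{(2N+2i+1)!}\prod_\pm\frac{(\frac54\pm\frac w2)_{N+i}}{(\frac54\pm\frac w2)_i(\frac54\pm\frac w2)_N}.$$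
The right side of the lemma at $y=-(i+\frac12)$ is $\frac{(2N+1)!}{(2i+2)_{2N}}\prod_\pm\frac{(\frac54+i\pm\frac w2)_N}{(\frac54\pm\frac w2)_N}$. This is the first expression with $i$ and $N$ exchanged. Since the second expression is symmetric in $i$ and $N$, the two agree.

**Step 3: one more value, where only one term survives.** Take $y=\frac N2$, so $z=\frac{N+1}2$ and $t=\frac{N(N+1)}4>0$. After multiplication by $(1-2y)_{2N}$, the term with $k<N$ contains the factor $i-2y$ with $i=N$, which is $0$. For $k=N$ the product in Step 1 is empty with sign $(-1)^N$, and $(-N)_N=(-1)^NN!$. So the left side is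
$$\frac{(3N+1)N!\,(\frac{N+1}2)_N(\frac N2+1)_N}{(2N+2)_N}\cdot\frac{(\frac12+w)_N(\frac12-w)_N}{(\frac54+\frac w2)_N(\frac54-\frac w2)_N}.$$
Since $(\frac{N+1}2)_N(\frac N2+1)_N=4^{-N}(N+1)_{2N}=4^{-N}(3N)!/N!$ and $(2N+2)_N=(3N+1)!/(2N+1)!$, the first fraction is $4^{-N}(2N+1)!$. On the right side, reversing the second product,
$$(\tfrac34-\tfrac N2+\tfrac w2)_N(\tfrac34-\tfrac N2-\tfrac w2)_N=(-1)^N4^{-N}\prod_{j=0}^{N-1}(w+\tfrac32-N+2j)(w+\tfrac12-N+2j)$$
$$=(-1)^N4^{-N}(w+\tfrac12-N)_{2N}=4^{-N}(\tfrac12-w)_N(\tfrac12+w)_N,$$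
the last step because $(w+\frac12-N)_N=(-1)^N(\frac12-w)_N$. The two sides agree. $\square$

## Evaluation at the point $-\frac P2(1,\omega,\omega^2)$

For $P=2n+1$ put $F(x,y,z,w)=\sum_{k=0}^nu_k(x,y,z,w)$, so that $\Sigma(P)=F(0,0,0,0)$, which we write $F(0)$. Lemma 1 with $N=n$ computes $F$ whenever $x=-\frac P2$. We want $F$ at $0$, which is not on this plane, but is $p$-adically near it. How near can we make it count? The symmetry in $x,y,z$ gives the answer.

**Lemma 2.** Let $f$ be a polynomial in $x,y$, over $\mathbb Q$ or over a polynomial ring in further variables, of degree $\le2$ in $x,y$. Suppose that $f$ is invariant under all permutations of $x,y,z=-x-y$. Then $f=\alpha+\beta E_2$ with $\alpha,\beta$ free of $x,y$ and $E_2=xy+yz+zx=-(x^2+xy+y^2)$.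

*Proof.* The permutations act linearly on $(x,y)$, so each homogeneous part is invariant. A linear part $\gamma x+\gamma'y$ invariant under $x\leftrightarrow y$ has $\gamma=\gamma'$, so it is $-\gamma z$; invariance under $y\leftrightarrow z$ forces $\gamma=0$. A quadratic part invariant under $x\leftrightarrow y$ is $\gamma(x^2+xy+y^2)+\gamma'xy$. The first summand is $-\gamma E_2$, invariant. Then $\gamma'xy$ must equal $\gamma'xz=-\gamma'(x^2+xy)$, so $\gamma'=0$. $\square$

Let $\omega$ be a primitive cube root of unity. Since $1+\omega+\omega^2=0$, the triple $(x,y,z)=-\frac P2(1,\omega,\omega^2)$ has sum $0$ and $E_2=-\frac{P^2}4(1+\omega+\omega^2)=0$, and its first coordinate is $-\frac P2$. If $f\in\mathbb Z_{(p)}[x,y]$ is symmetric in $x,y,z$, then $f$ at this point differs from $f(0)$ only by terms of degree $\ge3$, that is, by a multiple of $P^3$. For $P=p^2$ this is $p^6$, exactly the accuracy we want. So the sensible first approach is to evaluate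
$$F(x^*):=F\big(-\tfrac P2,-\tfrac{\omega P}2,-\tfrac{\omega^2P}2,0\big)$$
and to hope that it agrees with $F(0)$ modulo $p^6$. We carry out the evaluation; it is needed in any case.

We compute in $R=\mathbb Z_{(p)}[\omega]=\{a+b\omega:a,b\in\mathbb Z_{(p)}\}$. Two facts suffice. First, $p^cR\cap\mathbb Q=p^c\mathbb Z_{(p)}$, because $1,\omega$ is a basis. Second, if $\alpha=a+b\omega\in R$ is congruent modulo $pR$ to a unit $u$ of $\mathbb Z_{(p)}$, then $\alpha$ is a unit of $R$: its norm $a^2-ab+b^2\equiv u^2\pmod p$ is a unit, and $\alpha^{-1}$ is the conjugate divided by the norm. For example $1+\frac{\omega p}2$ is a unit of $R$. Congruences modulo $p^c$ between elements of $R$ are modulo $p^cR$.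

**The closed form.** In Lemma 1 take $N=n$, $y=-\frac{\omega P}2$, $w=0$; then $z=\frac P2(1+\omega)=-\frac{\omega^2P}2$, as it should be. We have $(1-2y)_{2n}=\prod_{j=1}^{P-1}(j+\omega P)$. The factors of $(\frac34-y)_n$ are $\frac14(m+2\omega P)$ with $m=4j+3$, $0\le j\le n-1$; these $m$ are all the $m\equiv3\pmod4$ with $0<m<2P$, since $4n-1=2P-3$ and $2P\equiv2\pmod4$. Hence
$$F(x^*)=P\prod_{j=1}^{P-1}\Big(1+\frac{\omega P}j\Big)^{-1}\prod_{\substack{0<m<2P\\m\equiv3\,(4)}}\Big(1+\frac{2\omega P}m\Big)^2\rho^2,\qquad\rho=\frac{(3/4)_n}{(5/4)_n}.\tag{2}$$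

**Proposition 3.** For $P=p^2$, $\;F(x^*)\equiv p^2-p^5H_h^{(3)}\pmod{p^6}$.

*Proof.* As $P=p^2$ stands in front, we need the other factors of (2) modulo $p^4$.

**Step 1: the first product in (2).** The aim is
$$\prod_{j=1}^{P-1}\Big(1+\frac{\omega P}j\Big)^{-1}\equiv1-\tfrac12p^2H_{p-1}^{(2)}\pmod{p^4}.$$
The factors with $p\nmid j$ contribute $1+\omega P\sum\frac1j$ modulo $P^2=p^4$. As $\frac1j+\frac1{P-j}=\frac P{j(P-j)}\in P\mathbb Z_{(p)}$, this is $\equiv1$. The factors with $j=pi$ contribute $\prod_{i=1}^{p-1}(1+\frac{\omega p}i)$. Let $e_k$ be the elementary symmetric functions of $\{1/i\}_{1\le i\le p-1}$. From $\prod_{i=1}^{p-1}(1+T/i)\equiv1-T^{p-1}\pmod p$ and $p\ge7$ we get $e_1,e_2,e_3\equiv0\pmod p$. Moreover $\prod_{i=1}^{p-1}(1-\frac pi)=(-1)^{p-1}\prod_i\frac{p-i}i=1$. Expanding and dividing by $p$ gives $e_1\equiv pe_2-p^2e_3\equiv pe_2\pmod{p^3}$. So the product is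
$$\equiv1+\omega pe_1+\omega^2p^2e_2+p^3e_3\equiv1+(\omega+\omega^2)p^2e_2=1-p^2e_2\pmod{p^4}.$$
Since $e_1\equiv pe_2\pmod{p^3}$ and $p\mid e_2$, we have $e_1\in p^2\mathbb Z_{(p)}$; with $2e_2=e_1^2-H_{p-1}^{(2)}$ the product is $\equiv1+\frac12p^2H_{p-1}^{(2)}$, and its inverse is $\equiv1-\frac12p^2H_{p-1}^{(2)}$, since squares of multiples of $p^2$ vanish modulo $p^4$.

**Step 2: the second product in (2).** Put $I=\{i\equiv1\ (4):0<i<2p\}$ and let $a_k$ be the elementary symmetric functions of $\{1/i\}_{i\in I}$. The aim is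
$$\prod_m\Big(1+\frac{2\omega P}m\Big)^2\equiv1-8p^2a_2\pmod{p^4},\qquad a_1\equiv2pa_2\pmod{p^3}.$$
The factors with $p\nmid m$ contribute $1+2\omega P\sum\frac1m$ modulo $p^4$. The map $m\mapsto2P-m$ preserves the class $3$ modulo $4$ and has no fixed point there, since $P\equiv1\pmod4$; and $\frac1m+\frac1{2P-m}\in P\mathbb Z_{(p)}$. So this part is $\equiv1$. The remaining $m$ are $m=pi$ with $0<i<2p$ and, as $p\equiv3\pmod4$, $i\equiv1\pmod4$; so $i\in I$. Since $2p\equiv2\pmod4$, $I$ is stable under $i\mapsto2p-i$. The only possible fixed point, and the only multiple of $p$ below $2p$, is $p\equiv3\pmod4$, which is not in $I$. So there is no fixed point and all elements of $I$ are prime to $p$. Further $|I|=\frac{p+1}2$ is even. Modulo $p$ the pairs give factors $(1+T/i)(1-T/i)$, so $\prod_I(1+T/i)$ is even modulo $p$ and $a_1\equiv a_3\equiv0\pmod p$. Also $\prod_I(1-\frac{2p}i)=(-1)^{|I|}\prod_I\frac{2p-i}i=1$, whence $a_1\equiv2pa_2-4p^2a_3\equiv2pa_2\pmod{p^3}$.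 Therefore
$$\prod_{i\in I}\Big(1+\frac{2\omega p}i\Big)\equiv1+2\omega pa_1+4\omega^2p^2a_2+8p^3a_3\equiv1+4(\omega+\omega^2)p^2a_2=1-4p^2a_2\pmod{p^4},$$
and squaring gives the aim.

**Step 3: the factor $\rho^2$.** Put $J=\{i\equiv3\ (4):0<i<2p,\ i\ne p\}$, with elementary symmetric functions $b_k$ of $\{1/i\}_{i\in J}$. The aim is $\rho^2\equiv1+4p^2(a_2-b_2)\pmod{p^4}$. The powers of $4$ in numerator and denominator cancel, so
$$\rho=\prod_{m\equiv3\,(4),\,0<m<2P}m\Big/\prod_{m\equiv1\,(4),\,0<m<2P}m.$$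
We have $|J|=\frac{p-3}2$, again even. The multiples of $p$ are $pi$ with $i\in I$ in the numerator and with $i\in J\cup\{p\}$ in the denominator; they contribute $\frac{p^{(p+1)/2}\prod_Ii}{p^{(p-1)/2}\cdot p\prod_Ji}=\prod_Ii/\prod_Ji$, the extra $p$ coming from $m=P$. The $m<2p$ prime to $p$ contribute $\prod_Ji/\prod_Ii$. These cancel, and only the $m$ prime to $p$ with $2p<m<2P$ remain. Cut this range into the intervals $(4pu-2p,4pu+2p)$, $1\le u\le h$, noting $4ph+2p=2P$. Write $m=4pu+c$ for $m\equiv1$ and $m=4pu-c$ for $m\equiv3\pmod4$; in both cases $c$ runs over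
$$C=\{c\equiv1\ (4):|c|<2p,\ p\nmid c\}.$$
So $\rho=\pm\prod_{u=1}^h\prod_{c\in C}\frac{c-4pu}{c+4pu}$. By the Chinese remainder theorem $C$ represents each nonzero class modulo $p$ exactly once, so the elementary symmetric functions $s_k$ of $\{1/c\}_{c\in C}$ satisfy $s_1,s_2,s_3\equiv0\pmod p$, as in Step 1. With $\tau=4u$,
$$\prod_{c\in C}\frac{1-p\tau/c}{1+p\tau/c}\equiv\frac{1+p^2\tau^2s_2-p\tau s_1}{1+p^2\tau^2s_2+p\tau s_1}\equiv1-2p\tau s_1\pmod{p^4},$$
since $ps_1\in p^2\mathbb Z_{(p)}$ and the denominator is $\equiv1\pmod{p^2}$. Multiplying over $u$, where cross terms lie in $p^4\mathbb Z_{(p)}$, the product is $\equiv1-8ps_1\frac{h(h+1)}2=1-ps_1(p^2-1)\equiv1+ps_1$. Hence $\rho^2\equiv1+2ps_1\pmod{p^4}$. Now $C=I\sqcup(-J)$, so $s_1=a_1-b_1$. The argument of Step 2 applies to $J$: it is stable under $i\mapsto2p-i$, the fixed point $p$ has been removed, its elements are prime to $p$, and $|J|$ is even. So $b_1\equiv0\pmod p$ and $b_1\equiv2pb_2\pmod{p^3}$.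 The aim follows.

**Step 4: assembly.** Multiplying Steps 1–3,
$$F(x^*)/P\equiv1-\tfrac12p^2H_{p-1}^{(2)}-4p^2(a_2+b_2)\pmod{p^4}.$$
As $a_1,b_1\in p\mathbb Z_{(p)}$, we have $-2a_2\equiv\sum_Ii^{-2}$ and $-2b_2\equiv\sum_Ji^{-2}$ modulo $p^2$. The set $I\sqcup J$ consists of the odd numbers below $2p$ other than $p$, that is, of $p\pm2e$ with $1\le e\le h$. So
$$-2(a_2+b_2)\equiv\sum_{e=1}^h\Big(\frac1{(p+2e)^2}+\frac1{(p-2e)^2}\Big)\equiv\tfrac12H_h^{(2)}\pmod{p^2},$$
the terms linear in $p$ cancelling. Also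
$$\tfrac12H_{p-1}^{(2)}=\tfrac12\sum_{e=1}^h\Big(\frac1{e^2}+\frac1{(p-e)^2}\Big)\equiv H_h^{(2)}+pH_h^{(3)}\pmod{p^2}.$$
Hence $F(x^*)/P\equiv1-p^2H_h^{(2)}-p^3H_h^{(3)}+p^2H_h^{(2)}=1-p^3H_h^{(3)}\pmod{p^4}$. $\square$

This is not $p^2$. For $p=7$ we have $h=3$ and $H_3^{(3)}=1+\frac18+\frac1{27}\equiv1+1-1=1\pmod7$, so $F(x^*)\equiv7^2-7^5\not\equiv7^2\pmod{7^6}$. Either the conjecture is false for $p=7$, or $F(0)\equiv F(x^*)\pmod{p^6}$ is false. It is the second.

## What integrality fails: the pole at $w=\pm P/2$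

The function $F$ is not a polynomial over $\mathbb Z_{(p)}$. Its denominators contain factors $j-2\xi$ with $p\mid j$ and factors $\frac14(4j+5\pm2w)$ with $p\mid4j+5$. To keep track of them we use a standard tool.

**Definition.** The Gauss valuation $v$ on the field of rational functions over $\mathbb Q$ in some variables is the minimum of the $p$-adic valuations of the coefficients of a polynomial, extended to quotients by $v(A/B)=v(A)-v(B)$. By Gauss's lemma $v(fg)=v(f)+v(g)$, and $v(f+g)\ge\min(v(f),v(g))$. We write $f\equiv g\pmod{p^c}$ for $v(f-g)\ge c$. For no variables, $v=v_p$.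

For instance $v(p^2+pX)=1$, although the value at $X=0$ has valuation $2$. Denominators make the opposite happen: $v\big(1/(\frac{p^2}4-W^2)\big)=0$, but at $W=0$ this function is $4/p^2$. So a lower bound for $v(f)$ does not bound the values of $f$. It does if the denominator has a unit constant term.

**Definition.** For variables $V=(V_1,\dots,V_l)$ let $\mathcal O(V)$ be the ring of quotients $A/B$ with $A,B\in\mathbb Z_{(p)}[V]$ and $B(0)\in\mathbb Z_{(p)}^\times$.

Thus $\frac X{1+W}\in\mathcal O(X,W)$, while $1/(\frac{p^2}4-W^2)\notin\mathcal O(W)$, because its value at $0$ is $4/p^2$.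

**Lemma 4.** (a) If $p^af\in\mathcal O(V)$ for some $a\ge0$, and $v(f)\ge c$, then $f\in p^c\mathcal O(V)$.

(b) Let $f\in\mathcal O(V)$ and let $T$ be its Taylor polynomial of degree $\le2$ at $0$. Then $T\in\mathbb Z_{(p)}[V]$. Let $\Lambda$ be a polynomial ring over $\mathbb Z_{(p)}$ (possibly in no variables) and $\lambda_1,\dots,\lambda_l\in\Lambda$. Then $f(p\lambda)$ is defined, $v(f(p\lambda))\ge0$, and $f(p\lambda)\equiv T(p\lambda)\pmod{p^3}$. If instead $\lambda_i\in R$, then $f(p\lambda)\in R$ and $f(p\lambda)-T(p\lambda)\in p^3R$.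

*Proof.* (a) Write $p^af=A/B$. As $B(0)$ is a unit, $v(B)=0$, so $v(A)\ge a+c$ and $A_1=p^{-a-c}A$ has coefficients in $\mathbb Z_{(p)}$; and $f=p^cA_1/B$.

(b) Since $B(0)$ is a unit, $A/B$ expands as a power series over $\mathbb Z_{(p)}$, so $T\in\mathbb Z_{(p)}[V]$, and $A-BT$ has only monomials of degree $\ge3$. Hence $A(p\lambda)-B(p\lambda)T(p\lambda)$ lies in $p^3\Lambda$ (resp. $p^3R$). Moreover $B(p\lambda)\equiv B(0)$ modulo $p$, so $v(B(p\lambda))=0$ (resp. $B(p\lambda)$ is a unit of $R$). Divide. $\square$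

Now let $P=p^2$ and put $(x,y,z,w)=p(X,Y,Z,W)$; we call this scale $p$. At scale $p$ the point $x^*$ is $(X,Y,Z)=-\frac p2(1,\omega,\omega^2)$, with coordinates in $pR$. If $F|_{W=0}$ were in $p^3\mathcal O(X,Y)$, Lemmas 2 and 4(b) would give $F(x^*)\equiv F(0)\pmod{p^6}$. We shall indeed prove $v(F)\ge3$ at scale $p$ with $X,Y,W$ indeterminate. The first approach stops at the specialization $W=0$: the two factors with $4j+5=P$ are $\frac p4(p\pm2W)$, with product $\frac{p^2}4(\frac{p^2}4-W^2)$, and no power of $p$ turns this into something with a unit constant term. All other denominator factors are harmless, as we shall check. So exactly one pole is in the way, at $w=\pm\frac P2$, and the remedy is to subtract it. For this we must know its residue, and Lemma 1 gives it in closed form.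

**Lemma 5.** Let $n\ge2$ be even, $m_0=\frac n2$, $P=2n+1$, $H(\xi)=\frac{(1/2+\xi)_{m_0}}{(1-\xi)_{m_0}}$. As rational functions of $x,y$, with $z=-x-y$,
$$\lim_{w\to P/2}\Big(\frac P4-\frac w2\Big)\sum_{k=0}^nu_k(x,y,z,w)=-\frac{P^2-1}8H(0)H(x)H(y)H(z).\tag{3}$$

*Proof.* **Step 1: reduction to sums covered by Lemma 1.** Both sides are rational in $x$ over $\mathbb Q(y)$, so it suffices to take $x=-M-\frac12$ for all integers $M\ge n$, with $y$ an indeterminate. The only denominator factor vanishing at $w=\frac P2$ is the one with $j=m_0-1$ in $(\frac54-\frac w2)_k$; it is $m_0+\frac14-\frac w2=\frac P4-\frac w2$. For $k>n$ it is cancelled by the factor $\frac12-w+n=\frac P2-w$ of $(\frac12-w)_k$. So $(\frac P4-\frac w2)u_k\to0$ for $k>n$. The limit is therefore unchanged if the sum is extended to $k\le M$, and Lemma 1 applies with $N=M$, $z=M+\frac12-y$.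

**Step 2: evaluation.** At $w=n+\frac12$ we have $\frac34\pm\frac w2=1+m_0,\ \frac12-m_0$ and $\frac54\pm\frac w2=\frac32+m_0,\ 1-m_0$. Write $(2M+1)!=4^M(1)_M(\frac32)_M$ and $(1-2y)_{2M}=4^M(\frac12-y)_M(1-y)_M$. The limit is the product of the following four quotients, where we use $\frac{(a+m_0)_M}{(a)_M}=\frac{(a+M)_{m_0}}{(a)_{m_0}}$:

* $\frac{(1+m_0-y)_M}{(1-y)_M}=\frac{(1-y+M)_{m_0}}{(1-y)_{m_0}}=\frac{(1/2+z)_{m_0}}{(1-y)_{m_0}}$;
* $\frac{(\frac12-y-m_0)_M}{(\frac12-y)_M}=\frac{(\frac12-y-m_0)_{m_0}}{(\frac12-y-m_0+M)_{m_0}}=\frac{(\frac12-y-m_0)_{m_0}}{(z-m_0)_{m_0}}=\frac{(1/2+y)_{m_0}}{(1-z)_{m_0}}$, reversing both products, with the same sign $(-1)^{m_0}$;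
* $\frac{(3/2)_M}{(3/2+m_0)_M}=\frac{(3/2)_{m_0}}{(3/2+M)_{m_0}}=\frac{(3/2)_{m_0}}{(1-x)_{m_0}}$;
* $(1)_M$ divided by $(1-m_0)_M$ without its zero factor. The latter is $(-1)^{m_0-1}(m_0-1)!\,(M-m_0)!$, so this quotient is $\frac{(-1)^{m_0-1}(M-m_0+1)_{m_0}}{(m_0-1)!}=-\frac{(1/2+x)_{m_0}}{(m_0-1)!}$, as $(\frac12+x)_{m_0}=(-M)_{m_0}$.

So the limit is $-\frac{(3/2)_{m_0}}{(m_0-1)!}H(x)H(y)H(z)$. Finally $(\frac32)_{m_0}=(2m_0+1)(\frac12)_{m_0}$, so $\frac{(3/2)_{m_0}}{(m_0-1)!}=m_0(2m_0+1)H(0)$, and $8m_0(2m_0+1)=(P-1)(P+1)$. $\square$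

## Divisibility by $p^3$ at scale $p$

Here $P=p^2$ and $n=\frac{P-1}2=hp+h$, which is even because $P\equiv1\pmod8$. Scale $p$ is $(x,y,z,w)=p(X,Y,Z,W)$ with $Z=-X-Y$, and from now on $E_2=XY+YZ+ZX$ at any scale.

**Lemma 6.** With $X,Y,W$ indeterminate, $v\big(F(pX,pY,pZ,pW)\big)\ge3$.

*Proof.* **Step 1: split $k$ by its last digit.** Write $k=tp+d$, $0\le d\le p-1$. By (1), $u_{tp+d}(0;\cdot)=\pi_t\,u_d(tp;\cdot)$ with
$$\pi_t=\prod_\xi\frac{(\frac12+\xi)_{tp}}{(1-2\xi)_{tp}}\cdot\frac{(\frac12+w)_{tp}(\frac12-w)_{tp}}{(\frac54+\frac w2)_{tp}(\frac54-\frac w2)_{tp}}.$$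
Put $b(\sigma;x,y,z,w)=\sum_{d=0}^hu_d(\sigma;x,y,z,w)$. Since $n=hp+h$,
$$F=\sum_{t<h}\pi_t\Big(b(tp;\cdot)+\sum_{d=h+1}^{p-1}u_d(tp;\cdot)\Big)+\pi_h\,b(hp;\cdot).\tag{4}$$
We claim $v(\pi_t)=0$. Among $tp$ consecutive numbers $\frac12+j$, or $1+j$, or $\frac54+j$, exactly $t$ are divisible by $p$. The corresponding factor is $p$ times ($p$-integral constant plus a linear form with a unit coefficient), of Gauss valuation exactly $1$; the other factors have valuation $0$. So each of the five numerator and five denominator products has valuation $t$.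

**Step 2: the tail terms, $h<d\le p-1$, satisfy $v(u_d(tp;\cdot))\ge3$.** Each of the five numerator products contains the factor with $j=h$, which is $\frac p2+tp+p(\cdot)$, of valuation $\ge1$. The products $(1+tp-2\xi)_d$ have constants $\equiv1,\dots,d$ with $d\le p-1$, so they have valuation $0$. In $(\frac54+tp\pm\frac w2)_d$ the numbers $4j+5$, $j\le p-2$, are $\le4p-3$ and $\equiv1\pmod4$. Since $p\equiv3$, $2p\equiv2$ and $3p\equiv1\pmod4$, only $3p$ among them is divisible by $p$. So each of these two products has at most one $p$-divisible factor, and it has valuation exactly $1$ because it contains $\pm\frac{pW}2$. Altogether $v\ge5-2=3$. The same argument works when $X$ is specialized to a number in $\mathbb Z_{(p)}$, with $Y,W$ indeterminate.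

**Step 3: the shape of $b$ modulo $p^3$.** For $d\le h$ all denominator constants in $u_d(\sigma;\cdot)$ are $p$-units: the numbers $1,\dots,h$, and the numbers $\frac14(4j+5)$ with $4j+5\le2p-1$ and $4j+5\equiv1\pmod4$, whereas the only multiple of $p$ below $2p$ is $p\equiv3\pmod4$. So $b\in\mathcal O(\sigma,x,y,w)$. Its Taylor polynomial $T$ of degree $\le2$ has no odd power of $w$, since $b$ is even in $w$. By Lemma 2 its dependence on $x,y$ is through a constant multiple of $xy+yz+zx$. By Lemma 4(b) there are $c_i\in\mathbb Z_{(p)}$ with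
$$b(sp;pX,pY,pZ,pW)\equiv c_0+c_1ps+p^2(c_2s^2+c_3E_2+c_4W^2)\pmod{p^3}\tag{5}$$
for every $s\in\mathbb Z$, also after specializing $X$ to a number in $\mathbb Z_{(p)}$.

**Step 4: values from Lemma 1.** The claim to be proved is that (5) is $\equiv0\pmod{p^3}$ identically in $X,Y,W$ for every integer $s$. The five unknown constants will be pinned down by three specializations. Let $s\in\{0,1,2\}$, $\mu=2s+1\in\{1,3,5\}$, $X=-\frac\mu2$, with $Y,W$ indeterminate, and $N=\frac{\mu p-1}2=sp+h$. Then $x=-\frac{\mu p}2=-N-\frac12$, and Lemma 1 gives for $K_\mu=\sum_{k\le N}u_k$ the value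
$$K_\mu=\frac{(\mu p)!}{(1-2pY)_{\mu p-1}}\prod_\pm\frac{(\frac34-pY\pm\frac{pW}2)_N}{(\frac54\pm\frac{pW}2)_N}.$$
We show $v(K_\mu)\ge3$. Here $v((\mu p)!)\ge\mu$ and $v((1-2pY)_{\mu p-1})=\mu-1$. The $p$-divisible constants in $(\frac34-\cdots)_N$ come from $4j+3=ip<2\mu p$, where $i\equiv1\pmod4$; there are $\frac{\mu+1}2$ of them. Those in $(\frac54\cdots)_N$ come from $4j+5=ip<2\mu p$, where $i\equiv3\pmod4$; there are $\frac{\mu-1}2$ of them. Each such factor has valuation $1$. So $v(K_\mu)\ge\mu-(\mu-1)+(\mu+1)-(\mu-1)=3$.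

On the other hand, splitting as in Step 1,
$$K_\mu=\sum_{t<s}\pi_t\Big(b(tp;\cdot)+\sum_{d=h+1}^{p-1}u_d(tp;\cdot)\Big)+\pi_s\,b(sp;\cdot).$$
We need $v(\pi_t)$ at $X=-\frac\mu2$ for $t\le s$. The $p$-divisible factors of $(\frac12+x)_{tp}$ are $p\frac{i-\mu}2$ with $i$ odd and $0<i<2t\le\mu-1$, and then $\frac{i-\mu}2\in\{-1,-2\}$; so this product has valuation exactly $t$. Those of $(1-2x)_{tp}=(1+\mu p)_{tp}$ are $p(\mu+i)$, $1\le i\le t$; so this product has valuation at least $t$. For $t<s$ we have $t\le1$, and $t=1$ occurs only for $\mu=5$, where $\mu+i=6$ is a unit because $p\ge7$; so then the valuation is exactly $t$. All other products contain $Y$ or $W$ and have valuation exactly $t$. Hence $v(\pi_t)=0$ for $t<s$, and $v(\pi_s)\le0$. Combining this with Step 2: *if $b(tp;\cdot)\equiv0\pmod{p^3}$ identically for all $0\le t<s$, then $b(sp;\cdot)\equiv0\pmod{p^3}$ at $X=-\frac\mu2$.*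

**Step 5: elimination.** We apply this for $s=0,1,2$ in turn. For $s=0$ we have $X=-\frac12$, $Z=\frac12-Y$, $E_2=-X^2+YZ=-\frac14+\frac Y2-Y^2$. Comparing coefficients of $W^2$, $Y^2$ and $1$ in (5) gives $p\mid c_4$, $p\mid c_3$, and then $p^3\mid c_0$. Hence $b(0;\cdot)\equiv0$ identically. For $s=1$ what is left of (5) is the constant $c_1p+c_2p^2$, so it is $\equiv0\pmod{p^3}$, and $b(p;\cdot)\equiv0$ identically. For $s=2$ we get $2c_1p+4c_2p^2\equiv0\pmod{p^3}$. Subtracting twice the relation for $s=1$ gives $p\mid c_2$, and then $p^2\mid c_1$. So (5) vanishes modulo $p^3$ for every integer $s$, as claimed.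

**Step 6: conclusion.** In (4), $v(\pi_t)=0$, the tail terms have valuation $\ge3$, and so does each $b(tp;\cdot)$. Hence $v(F)\ge3$. $\square$

In passing, $c_0=b(0;0,0,0,0)=\Sigma(p)$, so $\Sigma(p)\equiv0\pmod{p^3}$ for our $p\ge7$. This is what we saw at $P=7$.

## Subtracting the pole, and the proof of Theorem A

We state the interpolation step for all $P=p^{2r}$, since the argument is the same. For $r\ge1$ let $P=p^{2r}$, $q=P/p=p^{2r-1}$, $n=\frac{P-1}2$ (even, as $P\equiv1\pmod8$), $F=\sum_{k\le n}u_k$ and $G=(\frac{P^2}4-w^2)F$. Let $H$ be as in Lemma 5 and put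
$$H_0=H(0),\qquad\varepsilon=1-H_0^{-3}\prod_{i=0}^2H(-\tfrac{\omega^iP}2).$$

**Lemma 7.** Suppose that $(x,y,z,w)=q(X,Y,Z,W)$ turns $G$ into an element of $p^c\mathcal O(X,Y,W)$. Then
$$F(0)\equiv F(x^*)+(1-P^2)\frac{H_0^4}P\,\varepsilon\pmod{p^{\,c+3-2(2r-1)}R}.\tag{6}$$

*Proof.* **Step 1: subtract the value of $G$ at the pole.** At this scale $w=\pm\frac P2$ is $W=\pm\frac p2$. Let $G_1=G|_{W=p/2}$. Substituting $W=\frac p2$ changes the constant term of a denominator only by a multiple of $p$, so $G_1\in p^c\mathcal O(X,Y)$. As $G$ is even in $W$, $G-G_1$ vanishes at $W=\pm\frac p2$. Write $G-G_1=p^cA/B$ with $A/B\in\mathcal O(X,Y,W)$ in the defining form. Then $A$ vanishes at $W=\pm\frac p2$, so it is divisible in $\mathbb Z_{(p)}[X,Y][W]$ by the monic polynomial $W^2-\frac{p^2}4$. Thus $G-G_1=(W^2-\frac{p^2}4)G'$ with $G'\in p^c\mathcal O(X,Y,W)$. At $W=0$ this reads $\frac{P^2}4F|_{W=0}=G_1-\frac{p^2}4G'|_{W=0}$, that is,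
$$F|_{W=0}=\frac4{P^2}G_1-g,\qquad g=q^{-2}G'|_{W=0}\in p^{\,c-2(2r-1)}\mathcal O(X,Y).\tag{7}$$

**Step 2: $g$ takes nearly the same value at $0$ and at $x^*$.** The function $g$ is symmetric in $X,Y,Z$, since $F$ and $G_1$ are. The point $x^*$ corresponds to $(X,Y)=p\lambda$ with $\lambda=(-\frac12,-\frac\omega2)\in R^2$. Apply Lemma 4(b) to $p^{-c+2(2r-1)}g$. By Lemma 2 its Taylor polynomial is a constant plus a multiple of $X^2+XY+Y^2$, which vanishes at $p\lambda$. So $g(x^*)\equiv g(0)$ modulo $p^{\,c-2(2r-1)+3}R$. Subtracting (7) at the two points,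
$$F(0)\equiv F(x^*)+\frac4{P^2}\big(G_1(0)-G_1(x^*)\big)\pmod{p^{\,c+3-2(2r-1)}R}.$$
The values of the rational functions are those of the finite sums, since no denominator $j+\omega^iP$ or $4j+5$ vanishes.

**Step 3: insert the residue.** As $\frac{P^2}4-w^2=2(\frac P4-\frac w2)(\frac P2+w)$, Lemma 5 gives $G_1=-\frac{P(P^2-1)}4H_0H(x)H(y)H(z)$. So the last term is $\frac{1-P^2}P\big(H_0^4-H_0\prod_iH(-\frac{\omega^iP}2)\big)=(1-P^2)\frac{H_0^4}P\varepsilon$. $\square$

*Proof of Theorem A for $p\ge7$.* Let $r=1$, so $P=p^2$ and $q=p$.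

**Step 1: $G\in p^5\mathcal O(X,Y,W)$.** At scale $p$ the factor $\frac{P^2}4-w^2=p^2(\frac{p^2}4-W^2)$ has Gauss valuation $2$, so $v(G)\ge5$ by Lemma 6. Now the denominator factors of $F$. The factors $j-2p\Xi$, with $\Xi\in\{X,Y,Z\}$ and $1\le j\le n<p^2$, are $p^{v_p(j)}$ times something with unit constant term. The factors $\frac14(4j+5\pm2pW)$ have $4j+5\le2P-1$, so they too are a power of $p$ times something with unit constant term, unless $4j+5=P$. The two factors with $4j+5=P$ have product $\frac{p^2}4(\frac{p^2}4-W^2)$, which cancels against $p^2(\frac{p^2}4-W^2)$. So some $p^aG$ lies in $\mathcal O(X,Y,W)$, and Lemma 4(a) gives the claim. Lemma 7 with $c=5$ now yields (6) modulo $p^6$.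

**Step 2: $H_0\equiv-p\pmod{p^2}$.** This determines the size of the correction. We have $H_0=\prod_{i\le n}i^{(-1)^{i+1}}$, odd numbers over even ones. Put $D=\prod_{b\le h}b^{(-1)^{b+1}}$. The multiples $i=pi'$ have $i'\le h$ and the parity of $i'$; as $h$ is odd, they contribute $pD$. For $p\nmid i$ write $i=ap+b$ with $1\le b\le p-1$; then $(-1)^{i+1}=(-1)^a(-1)^{b+1}$. A full block $0\le a<h$ contributes modulo $p$ the $(-1)^a$-th power of $\prod_{b=1}^{p-1}b^{(-1)^{b+1}}\equiv(-1)^h=-1$, by pairing each odd $b$ with the even number $p-b$. The last block $a=h$, $b\le h$, contributes $D^{-1}$. So $H_0\equiv p\cdot D\cdot(-1)^h\cdot D^{-1}=-p\pmod{p^2}$, and hence $H_0^4/P\equiv p^2\pmod{p^3}$.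

**Step 3: $\varepsilon\equiv p^3H_h^{(3)}\pmod{p^4}$.** Doubling each factor, $H(\xi)=\prod_{i\text{ odd}\le n}(i+2\xi)\big/\prod_{i\text{ even}\le n}(i-2\xi)$. As $\prod_{l=0}^2(a-\omega^lb)=a^3-b^3$,
$$1-\varepsilon=\prod_{i\text{ odd}\le n}\Big(1-\frac{P^3}{i^3}\Big)\Big/\prod_{i\text{ even}\le n}\Big(1+\frac{P^3}{i^3}\Big)\equiv1-p^3H_h^{(3)}\pmod{p^4},$$
since $P^3/i^3$ has valuation $6$ unless $i=pi'$ with $i'\le h$, when it is $p^3/i'^3$.

**Step 4: the two discrepancies cancel.** By Steps 2 and 3 the correction in (6) is $\equiv p^5H_h^{(3)}\pmod{p^6}$. With Proposition 3,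
$$\Sigma(p^2)=F(0)\equiv p^2-p^5H_h^{(3)}+p^5H_h^{(3)}=p^2\pmod{p^6R}.$$
Both sides are rational and $p^6R\cap\mathbb Q=p^6\mathbb Z_{(p)}$. With the computation for $p=3$ in the first section, Theorem A is proved. $\blacksquare$

## All levels $p^e$, and the proof of Theorem B

For $P=p^{2r}$ we need the analogue of Lemma 6, that is, the correct power of $p$ at scale $p^{2r-1}$. It is found by climbing one level $p^e$ at a time, and the levels alternate with the parity of $e$, as the tests $P=7$ and $P=9$ suggested. For $e\ge0$ let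
$$h_e=\frac{p^e-1}2,\qquad f_e=\begin{cases}e,&e\text{ even},\\e+2,&e\text{ odd},\end{cases}$$
$$b_e=\sum_{d=0}^{h_e}u_d(\sigma;x,y,z,w),\qquad t_e=\sum_{d=h_e+1}^{p^e-1}u_d(\sigma;x,y,z,w),\qquad B_e=b_e+t_e.$$
"Scale $e$" means $(\sigma,x,y,z,w)=p^e(S,X,Y,Z,W)$. We write $v_e$ for the Gauss valuation in $S,X,Y,W$ at scale $e$, and $\mathcal O_e$ for $\mathcal O(S,X,Y,W)$ at scale $e$. For example $f_1=3$: the bound $v_1(b_1)\ge3$ is the claim in the proof of Lemma 6, with $s$ replaced by an indeterminate. For even $e\ge2$ put $\delta_e=(\frac{p^e}4+\sigma)^2-\frac{w^2}4$; for odd $e$ put $\delta_e=1$. For $e\ge1$ let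
$$c_e=\begin{cases}f_{e-1},&e\text{ odd},\\f_{e-1}+2(e-1),&e\text{ even},\end{cases}\qquad d_e=\begin{cases}f_e,&e\text{ odd},\\f_e+2e,&e\text{ even}.\end{cases}$$

**Proposition 8.** For all $e\ge0$, $v_e(b_e)\ge f_e$ and $v_e(t_e)\ge f_e$. For $e\ge1$ moreover $\delta_eb_e\in p^{c_e}\mathcal O_{e-1}$, and at scale $e$ we have $v(t_e)\ge f_{e-1}+3\ge f_e$ in each of the following cases: (i) $S,X,Y,W$ indeterminate; (ii) $S\in\mathbb Z$, $S\ge0$, $X\in\mathbb Z_{(p)}$, and $Y,W$ indeterminate; (iii) $S=X=Y=W=0$.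

*Proof.* Induction on $e$. For $e=0$, $b_0=3\sigma+1$ and $t_0=0$. Let $e\ge1$.

**Step 1: from level $e-1$ to level $e$, still at scale $e-1$.** Since $h_e=hp^{e-1}+h_{e-1}$, writing the index as $ap^{e-1}+d$ and using (1) gives
$$t_e=\pi_h\,t_{e-1}(\sigma+hp^{e-1};\cdot)+\sum_{a=h+1}^{p-1}\pi_aB_{e-1}(\sigma+ap^{e-1};\cdot),$$
$$b_e=\sum_{a<h}\pi_aB_{e-1}(\sigma+ap^{e-1};\cdot)+\pi_hb_{e-1}(\sigma+hp^{e-1};\cdot),$$
with $\pi_a$ the quotient of Pochhammer products of length $ap^{e-1}$ in $u_{ap^{e-1}}(\sigma;\cdot)$. At scale $e-1$ every Pochhammer factor is $\gamma+p^{e-1}(\text{linear form with a unit coefficient})$, where $\gamma$ is a number $\frac12+j$, $1+j$ or $\frac54+j$; its Gauss valuation is $\min(v_p(\gamma),e-1)$. In each of the progressions of length $ap^{e-1}$, exactly $ap^{e-1-l}$ of the $\gamma$ are divisible by $p^l$, for $l\le e-1$. So the five numerator and five denominator products have equal valuations and $v_{e-1}(\pi_a)=0$. A shift $S\mapsto S+a$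 preserves Gauss valuations. By induction $v_{e-1}(t_e)\ge f_{e-1}$ and $v_{e-1}(b_e)\ge f_{e-1}$.

**Step 2: the tail gains $3$.** Every term of $t_e$ contains in its numerator the factors with $j=h_e$, that is,
$$\lambda=\prod_{\xi\in\{x,y,z,w,-w\}}\Big(\frac{p^e}2+\sigma+\xi\Big).$$
Let $\kappa=3$ for $e$ odd, $\kappa=1$ for $e$ even, and $\delta'=(\frac{\kappa p^e}4+\sigma)^2-\frac{w^2}4$. For $j\le p^e-2$ we have $4j+5\le4p^e-3$. The multiples of $p^e$ below $4p^e$ are $p^e,2p^e,3p^e$, and $p^e\equiv(-1)^e\pmod4$; so the only one of the form $4j+5$ is $\kappa p^e$, and $\delta'$ is the product of the two corresponding denominator factors. All remaining denominator factors have constants $\gamma$ with $v_p(\gamma)\le e-1$ (note $1+j\le p^e-1$), so at scale $e-1$ they are powers of $p$ times something with unit constant term. Hence $\delta'\lambda^{-1}t_e$ lies in $p^{-a}\mathcal O_{e-1}$ for some $a$. As $v_{e-1}(\lambda)=5(e-1)$ and $v_{e-1}(\delta')=2(e-1)$, Step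 1 and Lemma 4(a) give
$$\delta'\lambda^{-1}t_e\in p^{\,f_{e-1}-3(e-1)}\mathcal O_{e-1}.$$
Pass to scale $e$. The scale-$(e-1)$ variables become $p$ times integral quantities in each of the cases (i)–(iii), so by Lemma 4(b) elements of $\mathcal O_{e-1}$ acquire valuation $\ge0$. Further $\lambda$ is $p^{5e}$ times an integral quantity, and $\delta'=p^{2e}\big((\frac\kappa4+S)^2-\frac{W^2}4\big)$, where the bracket has valuation $0$: in (i) and (ii) because of $W^2$, in (iii) because it is $\kappa^2/16$ with $p\ge7$. Therefore $v(t_e)\ge5e-2e+f_{e-1}-3(e-1)=f_{e-1}+3$. This is $f_e$ for $e$ odd and $f_e+4$ for $e$ even.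

**Step 3: the shape of $\delta_eb_e$.** For $d\le h_e$ the numbers $4j+5\le2p^e-1$ include no multiple of $p^e$ if $e$ is odd, and only $p^e$ if $e$ is even; in the latter case $\delta_e$ is the product of the two corresponding denominator factors, and $v_{e-1}(\delta_e)=2(e-1)$. As in Step 2, $\delta_eb_e\in p^{c_e}\mathcal O_{e-1}$. We have $c_e+3\ge d_e$: for $e$ odd both are $e+2$; for $e$ even they are $3e+2$ and $3e$. Since $\delta_eb_e$ is symmetric in $x,y,z$ and even in $w$, Lemmas 2 and 4(b) give at scale $e$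
$$\delta_eb_e\equiv Q(S):=p^{c_e}\big(k_0+k_1pS+p^2(k_2S^2+k_3E_2+k_4W^2)\big)\pmod{p^{d_e}}\tag{8}$$
with $k_i\in\mathbb Z_{(p)}$, also after specializing $S$ to an integer and $X$ to a number in $\mathbb Z_{(p)}$.

**Step 4: values from Lemma 1.** Let $s\in\{0,1,2\}$, $\mu=2s+1$, $X=-\frac\mu2$, $N=\frac{\mu p^e-1}2=sp^e+h_e$, with $Y,W$ indeterminate. Let $K=\sum_{k\le N}u_k(0;\cdot)$ at $x=-\frac{\mu p^e}2$, with the closed form of Lemma 1. By (1),
$$K=\sum_{a<s}\Pi_aB_e(ap^e;\cdot)+\Pi_sb_e(sp^e;\cdot),\tag{9}$$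
where $\Pi_a$ is the quotient of Pochhammer products of length $ap^e$.

*The valuation of $\Pi_a$, $a\le s$.* A factor containing $Y$ or $W$ has valuation $\min(v_p(\gamma),e)$, with $\gamma$ its undeformed constant. So every product containing $Y$ or $W$ has valuation $\sum_{l=1}^eap^{e-l}$. In $(\frac12+x)_{ap^e}$ the factors are $\frac12(2j+1-\mu p^e)$, of valuation $v_p(2j+1)$ if this is $<e$. Otherwise $2j+1=ip^e$ with $i$ odd, $0<i<2a\le\mu-1$, and the factor is $p^e\frac{i-\mu}2$ with $\frac{i-\mu}2\in\{-1,-2\}$, of valuation exactly $e$. So this product has the same valuation $\sum_{l=1}^eap^{e-l}$. In $(1-2x)_{ap^e}=(1+\mu p^e)_{ap^e}$ the factors $i'+\mu p^e$ have valuation $v_p(i')$ if this is $<e$; the others are $p^e(\mu+i)$, $1\le i\le a$. So this product has at least that valuation. For $a<s$ only $\mu+i=6$ can occur, a unit, and we have equality. Hence $v(\Pi_a)=0$ for $a<s$ and $v(\Pi_s)\le0$.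

*The valuation of $K$ is $\ge f_e$.* First, $(\mu p^e)!/(1-2p^eY)_{\mu p^e-1}$ has valuation $\ge e$, because $j-2p^eY$ has Gauss valuation $\le v_p(j)$ and the factor $\mu p^e$ of the factorial remains. Second, in $\prod_\pm\frac{(3/4-y\pm w/2)_N}{(5/4\pm w/2)_N}$ each factor has valuation $\min(v_p,e)$ of its constant, and the constants are $\frac14$ times the numbers $\equiv3$, resp. $\equiv1\pmod4$ and $>1$, below $2\mu p^e$. For $1\le l\le e$ put $\nu=\mu p^{e-l}$, which is odd. There are $\frac{\nu+1}2$ integers $0<i<2\nu$ with $i\equiv1$ and $\frac{\nu-1}2$ with $i\equiv3\pmod4$. Since $p^l\equiv(-1)^l\pmod4$, the number of multiples of $p^l$ below $2\mu p^e$ that are $\equiv3$ minus the number that are $\equiv1\pmod4$ is $(-1)^{l+1}$. So the product has valuation $2\sum_{l=1}^e(-1)^{l+1}$, which is $2$ for $e$ odd and $0$ for $e$ even. Together $v(K)\ge f_e$.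

**Step 5: elimination.** Suppose $Q(a)\equiv0\pmod{p^{d_e}}$ identically for all integers $0\le a<s$. At $S=a$, $X=-\frac\mu2$ we have $v(\delta_e)=2e$ for $e$ even, as $W$ is indeterminate. So by (8) $v(b_e(ap^e;\cdot))\ge f_e$, and with Step 2, case (ii), $v(B_e(ap^e;\cdot))\ge f_e$. By (9), $v(b_e(sp^e;\cdot))\ge f_e$, and hence $Q(s)\equiv0\pmod{p^{d_e}}$ at $X=-\frac\mu2$. Now argue as in Lemma 6. For $s=0$, where $E_2=-\frac14+\frac Y2-Y^2$, comparing coefficients of $W^2,Y^2,1$ shows that $p^{c_e+2}k_4$, $p^{c_e+2}k_3$ and $p^{c_e}k_0$ are $\equiv0\pmod{p^{d_e}}$; so $Q(0)\equiv0$ identically. For $s=1$ we get $p^{c_e}(k_1p+k_2p^2)\equiv0$, so $Q(1)\equiv0$ identically. For $s=2$ we get $p^{c_e}(2k_1p+4k_2p^2)\equiv0$; subtracting twice the previous relation, $p^{c_e+2}k_2\equiv0$ and then $p^{c_e+1}k_1\equiv0$. So $Q\equiv0\pmod{p^{d_e}}$ identically in $S,X,Y,W$, that is, $v_e(\delta_eb_e)\ge d_e$. As $v_e(\delta_e)=2e$ for $e$ even and $\delta_e=1$ for $e$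 odd, $v_e(b_e)\ge f_e$. $\square$

*Proof of Theorem B.* Let $P=p^{2r}$ and $n=\frac{P-1}2$.

**Step 1: interpolation.** Here $F=b_{2r}(0;x,y,z,w)$ and $G=(\frac{P^2}4-w^2)F=4\delta_{2r}b_{2r}|_{\sigma=0}$. Proposition 8 with $e=2r$, $S=0$, gives $G\in p^c\mathcal O(X,Y,W)$ at scale $2r-1$, with $c=c_{2r}=f_{2r-1}+2(2r-1)$ and $f_{2r-1}=2r+1$. So Lemma 7 gives (6) modulo $p^{2r+4}$. Formula (2) holds as it stands. It remains to evaluate modulo $p^4$ relative to $P$. An index divisible by exactly $p^l$ is written $p^li$ with $p\nmid i$, and $k=2r-l$.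

**Step 2: $H_0\equiv(-1)^rp^r\pmod{p^{r+1}}$.** Again $H_0=\prod_{i\le n}i^{(-1)^{i+1}}$. For $0\le l\le2r-1$ the multiples of $p^l$ up to $n$ are $p^li'$ with $i'\le\frac{p^k-1}2$, with the parity of $i'$, and $\frac{p^k-1}2$ is odd if and only if $k$ is odd. So $v_p(H_0)=\#\{1\le k\le2r-1:k\text{ odd}\}=r$. For the unit part write $\frac{p^k-1}2=Ap+h$ with $A=\frac{p^{k-1}-1}2$. The $i'\le\frac{p^k-1}2$ prime to $p$ fill $A$ full blocks, each contributing $-1$ modulo $p$, and a last block contributing $D^{(-1)^A}$, with $D$ and the block computation as in the proof of Theorem A. So level $k$ contributes $(-1)^AD^{(-1)^A}$ modulo $p$, which is $D$ for $k$ odd and $-D^{-1}$ for $k$ even. Over $1\le k\le2r$ this gives $(-1)^r$. Hence $H_0^4/P\equiv p^{2r}\pmod{p^{2r+1}}$.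

**Step 3: $\varepsilon\equiv p^3H_h^{(3)}\pmod{p^4}$.** In the product formula for $1-\varepsilon$, $P^3/i^3$ has valuation $3k$. So only $k=1$ matters, that is, $i=p^{2r-1}i'$ with $i'\le h$. As $p^{2r-1}$ is odd, parities are kept, and the earlier computation applies. The correction in (6) is $\equiv p^{2r+3}H_h^{(3)}\pmod{p^{2r+4}}$.

**Step 4: the first two products in (2).** Group $j=p^li$ and $m=p^li$ by $k$. Here $1\le k\le2r$; the index $m=P$ does not occur because $P\equiv1\pmod4$. For $k\ge2$ the groups are $\equiv1+\omega p^k\sum\frac1i$ and $\equiv1+2\omega p^k\sum\frac1i$ modulo $p^{2k}$, hence modulo $p^4$. In the first, $0<i<p^k$; in the second, $i$ runs over one class $\pm1$ modulo $4$ with $0<i<2p^k$. Both sums lie in $p^k\mathbb Z_{(p)}$ by the pairings $i\leftrightarrow p^k-i$ and $i\leftrightarrow2p^k-i$. The second pairing preserves the class modulo $4$ because $2p^k\equiv2\pmod4$, and $i=p^k$ is excluded by $p\nmid i$. So these groups are $\equiv1\pmod{p^4}$.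 The groups with $k=1$ are $\prod_{i=1}^{p-1}(1+\frac{\omega p}i)$ and, since $p^{2r-1}\equiv3\pmod4$, $\prod_{i\in I}(1+\frac{2\omega p}i)$. These are exactly the products evaluated in Steps 1 and 2 of Proposition 3.

**Step 5: $\rho^2$.** By the count in Step 4 of Proposition 8 with $\mu=1$, $e=2r$, the power of $p$ in $\rho$ is $\sum_{l=1}^{2r}(-1)^{l+1}=0$. Removing powers of $p$ and using $p^l\equiv(-1)^l=(-1)^k\pmod4$ (the index $P$ leaves the factor $1$),
$$\rho=\prod_{k=1}^{2r}\Big(\frac{C_3^{(k)}}{C_1^{(k)}}\Big)^{(-1)^k},\qquad C_\theta^{(k)}=\prod_{\substack{i\equiv\theta\,(4),\ p\nmid i\\0<i<2p^k}}i.$$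
Pairing $k=2\ell$ with $k=2\ell-1$ gives $\rho=\prod_{\ell=1}^r\rho_\ell$, where $\rho_\ell$ is the quotient of the product of the $m\equiv3$ by the product of the $m\equiv1\pmod4$, over $2p^{2\ell-1}<m<2p^{2\ell}$, $p\nmid m$. With $q_\ell=p^{2\ell-1}$, cutting this range into the intervals $(4uq_\ell-2q_\ell,4uq_\ell+2q_\ell)$, $1\le u\le h$, gives
$$\rho_\ell=\pm\prod_{u=1}^h\ \prod_{\substack{c\equiv1\,(4),\ p\nmid c\\|c|<2q_\ell}}\frac{c-4uq_\ell}{c+4uq_\ell}.$$
For $\ell\ge2$ we have $p^3\mid q_\ell$, and the $c$ run over a reduced residue system modulo $q_\ell$, so $\sum\frac1c\equiv0\pmod p$ by pairing opposite classes. Modulo $q_\ell^2$, hence modulo $p^4$, the inner product is $\pm\big(1-8uq_\ell\sum\frac1c\big)$, which is $\equiv\pm1$ because $q_\ell\sum\frac1c\in p^4\mathbb Z_{(p)}$. So $\rho_\ell^2\equiv1\pmod{p^4}$ for $\ell\ge2$ and $\rho^2\equiv\rho_1^2\pmod{p^4}$. Finally $\rho_1$ is, up to sign, the double product evaluated in Step 3 of Proposition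 3, so $\rho^2\equiv1+4p^2(a_2-b_2)\pmod{p^4}$.

**Step 6: conclusion.** By Steps 4 and 5, Step 4 of Proposition 3 applies verbatim and gives $F(x^*)\equiv P(1-p^3H_h^{(3)})\pmod{p^{2r+4}R}$. With Step 3 and (6),
$$F(0)\equiv P(1-p^3H_h^{(3)})+Pp^3H_h^{(3)}=P\pmod{p^{2r+4}R},$$
hence modulo $p^{2r+4}\mathbb Z_{(p)}$, since both sides are rational. This is the case $M=\frac{P-1}2$. For $M=P-1$ the additional terms sum to $t_{2r}(0;0,0,0,0)$, whose valuation is at least $f_{2r-1}+3=2r+4$ by case (iii) of Proposition 8. $\blacksquare$
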